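\title{The equality $A(G)=B_\lambda(G)$ forces $G$ to be compact}

\begin{abstract}
We prove that a locally compact group $G$ is compact if its Fourier algebra
$A(G)$ coincides with its reduced Fourier--Stieltjes algebra $B_\lambda(G)$.
If $G$ is not compact, then some pure state of $C^*_r(G)$ lies at distance $1$,
the largest possible value, from $A(G)$. The reason is that convolution by a
nonzero nonnegative integrable function attains its norm on $L^2(G)$ only when
the function is carried by a coset of a compact open subgroup. This is proved by
a Perron--Frobenius argument in which the right translations provide the decisive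
symmetry.
\end{abstract}

\section{The question and the answer}

Let $G$ be a locally compact (Hausdorff) group with left Haar measure $dx$. We
write $|E|$ for the Haar measure of $E$, and $\Delta$ for the modular function.
The left regular representation on $L^2(G)$ is $\lambda(g)\xi(x)=\xi(g^{-1}x)$,
and for $f\in L^1(G)$ the operator $\lambda(f)$ is the convolution
$\lambda(f)\xi=f*\xi$, that is,
\[
(f*\xi)(x)=\int_G f(s)\,\xi(s^{-1}x)\,ds\qquad\mbox{for a.e. }x .
\]
The reduced group $C^*$-algebra $C^*_r(G)$ is the norm closure of
$\lambda(L^1(G))$, and $VN(G)=\lambda(G)''$ is the von Neumann algebra that it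
generates. The \emph{reduced Fourier--Stieltjes algebra} $B_\lambda(G)$ is the
dual of $C^*_r(G)$, realized as an algebra of continuous functions on $G$ through
$\langle u,\lambda(f)\rangle=\int uf$. The \emph{Fourier algebra} $A(G)$ is the
predual of $VN(G)$, realized in the same way. It consists of the
coefficients $x\mapsto\langle\lambda(x)\xi,\eta\rangle$ with
$\xi,\eta\in L^2(G)$. Thus $A(G)\subset B_\lambda(G)$, and the two algebras
coincide exactly when every bounded functional on $C^*_r(G)$ is given by vectors
in $L^2(G)$.

When can this happen? If $G$ is abelian with dual group $\widehat G$, the Fourier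
transform turns $C_r^*(G)$ into $C_0(\widehat G)$, $A(G)$ into $L^1(\widehat G)$
and $B_\lambda(G)$ into the measure algebra $M(\widehat G)$. The two agree if and
only if $\widehat G$ is discrete, that is, if and only if $G$ is compact. When
$G$ is not compact, the point mass at the trivial character is a functional that
$A(G)$ misses. As a function on $G$ it is the constant $1$. The same function
works for every amenable noncompact group: amenability means that
$1\in B_\lambda(G)$, whereas $A(G)\subset C_0(G)$. So one guesses that
$A(G)=B_\lambda(G)$ only for compact groups. For nonamenable groups, however, no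
distinguished function is at hand, and decay at infinity does not decide the
matter: $B_\lambda(G)$ may be contained in $C_0(G)$ although $G$ is not compact
(Remark~\ref{rem:sl2}).

It is known that if $G$ contains an almost connected open normal subgroup, then
$A(G)=B_\lambda(G)$ implies that $G$ is compact. Whether this implication holds
for all locally compact groups is a question from \cite{ModuleMaps}. We show that
it does.

For a bounded operator $T$ on $L^2(G)$, we say that $T$ \emph{attains its norm}
if $\|T\xi\|=\|T\|\,\|\xi\|$ for some $\xi\ne0$. A unitary representation $\pi$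
of $G$ is \emph{weakly contained} in $\lambda$ if
$\|\pi(f)\|\le\|\lambda(f)\|$ for all $f\in L^1(G)$, that is, if $\pi$ comes from
a nondegenerate representation of $C_r^*(G)$.

\begin{theorem}\label{thm:main}
For a locally compact group $G$ the following are equivalent.
\begin{itemize}
\item[(a)] $G$ is compact.
\item[(b)] $A(G)=B_\lambda(G)$.
\item[(c)] Every pure state of $C_r^*(G)$, viewed in $B_\lambda(G)$, lies in
$A(G)$.
\item[(d)] Every irreducible unitary representation weakly contained in $\lambda$
is equivalent to a subrepresentation of $\lambda$.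
\item[(e)] Every element of $C^*_r(G)$ attains its norm on $L^2(G)$.
\end{itemize}
Moreover, if $G$ is not compact, there is a pure state $\varphi\in B_\lambda(G)$
such that
\[
\|\varphi-v\|=1+\|v\|\qquad\mbox{for all }v\in A(G).
\]
In particular, the distance from $\varphi$ to $A(G)$ is $1=\|\varphi\|$, the
largest possible value.
\end{theorem}

Property (e) suggests the method. For a noncompact $G$ we look for a positive
operator $T\in C_r^*(G)$ for which no unit vector satisfies
$\langle T\xi,\xi\rangle=\|T\|$. Some state of $C_r^*(G)$ takes the value $\|T\|$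
at $T$, as happens in every $C^*$-algebra, and such a state cannot be given by a
vector of $L^2(G)$. Our operators are $T=\lambda(f)^*\lambda(f)$ with $f\ge0$. For
these, the vectors we want to exclude are those at which $\lambda(f)$ attains its
norm, and we can say exactly when such vectors exist.

\begin{theorem}\label{thm:norm}
Let $0\le f\in L^1(G)$, $f\neq0$. Then $\lambda(f)$ attains its norm on $L^2(G)$
if and only if there are a compact open subgroup $L$ of $G$ and $x\in G$ such that
$f=0$ a.e.\ outside $xL$. In that case $\|\lambda(f)\|=\|f\|_1$.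
\end{theorem}

In Section~\ref{sec:cayley} we carry out the idea for finitely generated discrete
groups, where the argument is short. Section~\ref{sec:facts} collects standard
facts. Sections~\ref{sec:h} and~\ref{sec:norm} prove Theorem~\ref{thm:norm}, and
Section~\ref{sec:main} deduces Theorem~\ref{thm:main}.

\section{The idea on a Cayley graph}\label{sec:cayley}

We shall repeatedly use the following observation. If $T=T^*$ and
$\langle T\xi,\xi\rangle=\|T\|\,\|\xi\|^2$, then
\begin{equation}\label{eq:eig}
T\xi=\|T\|\,\xi .
\end{equation}
Indeed,
$\bigl\|T\xi-\|T\|\xi\bigr\|^2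
=\|T\xi\|^2-2\|T\|\langle T\xi,\xi\rangle+\|T\|^2\|\xi\|^2\le0$.

Let $G$ be an infinite discrete group generated by a finite symmetric set
$S=S^{-1}$, and let $T=\lambda(1_S)$. Thus $T\xi(x)=\sum_{s\in S}\xi(s^{-1}x)$ is
the adjacency operator of the Cayley graph that joins $x$ to $sx$ for $s\in S$.
It is self-adjoint, and $\rho=\|T\|>0$ because $T\delta_e=1_S$.

\emph{There is no $\xi\ne0$ in $\ell^2(G)$ with $T\xi=\rho\xi$.} Suppose there
is. Since $T$ has nonnegative matrix entries,
\[
\rho\|\xi\|^2=\langle T\xi,\xi\rangle\le\langle T|\xi|,|\xi|\rangle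
\le\rho\|\xi\|^2 ,
\]
and $T|\xi|=\rho|\xi|$ by (\ref{eq:eig}). If $\xi(x)=0$, then
$\sum_{s\in S}|\xi(s^{-1}x)|=\rho|\xi(x)|=0$, so $\xi$ vanishes at all neighbors
of $x$. The graph is connected, so $\xi=0$, a contradiction. Hence \emph{no
nonzero eigenvector for $\rho$ has a zero}. The eigenspace is therefore
one-dimensional: if $\xi,\zeta$ are eigenvectors, the combination
$\zeta(e)\xi-\xi(e)\zeta$ vanishes at $e$, so it is $0$.

Now we use that $T$ acts from the left. The right translations
$R(g)\xi(x)=\xi(xg)$ are unitary and commute with $T$, so they map the eigenspace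
to itself. Since $R(g)|\xi|\ge0$ is a multiple of $|\xi|$ of the same norm, it
equals $|\xi|$. Thus $|\xi|$ is constant. But $G$ is infinite and
$0\ne\xi\in\ell^2(G)$: a contradiction.

\emph{Conclusion: $A(G)\neq B_\lambda(G)$.} Since $T=T^*$ and
$|\langle T\xi,\xi\rangle|\le\langle T|\xi|,|\xi|\rangle$, there are unit vectors
$\xi_n$ with $\langle T\xi_n,\xi_n\rangle\to\rho$. As $G$ is discrete, $C_r^*(G)$
is unital, so a weak$^*$ cluster point of the states
$a\mapsto\langle a\xi_n,\xi_n\rangle$ of $C_r^*(G)$ is again a state. Call it
$\varphi$; then $\varphi(T)=\rho$. A state in $A(G)$ has the form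
$a\mapsto\langle a\xi,\xi\rangle$ with a unit vector $\xi\in\ell^2(G)$ (fact (F2)
below). For $\varphi$ this would give $\langle T\xi,\xi\rangle=\rho$ and so
$T\xi=\rho\xi$ by (\ref{eq:eig}), which is impossible.

The symmetry under $R$ is essential. A positive operator with strictly positive
matrix entries may have its norm as an eigenvalue: take
$\xi\mapsto\langle\xi,\eta\rangle\eta$ with $\eta>0$ in $\ell^2$.

Three things change for general $G$. There may be no finite, or compact,
generating set, so we must allow $f$ with noncompact support. Vectors are defined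
only almost everywhere, so the propagation of zeros along edges and the
evaluation at $e$ lose their meaning. And $G$ may be too large for $f$ to reach
all of it, so the argument has to be run on the subgroup that $f$ does reach.
Section~\ref{sec:h} finds that subgroup.

\section{Standard facts}\label{sec:facts}

For every $g\in G$ one has $\int F(xg)\,dx=\Delta(g)^{-1}\int F(x)\,dx$, and
$R(g)\xi(x)=\Delta(g)^{1/2}\xi(xg)$ defines a strongly continuous unitary
representation on $L^2(G)$ that commutes with $\lambda$. We have
$\lambda(f)^*=\lambda(f^*)$ with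
$f^*(s)=\Delta(s^{-1})\overline{f(s^{-1})}$, and $\|\lambda(f)\|\le\|f\|_1$. The
map $\lambda$ is injective on $L^1(G)$: if $(e_i)$ is an approximate identity of
$L^1(G)$ in $C_c(G)$, then $f*e_i\to f$ in $L^1(G)$, so $\lambda(f)=0$ forces
$f=0$. Inversion preserves null sets, since
$|P^{-1}|=\int_P\Delta(s)^{-1}ds$. Open subgroups are closed.

We use the following facts from \cite{Eymard}. A continuous function $\varphi$ is
positive definite if
$\sum_{i,j}c_i\overline{c_j}\,\varphi(x_j^{-1}x_i)\ge0$ for all finite families
$c_i\in\mathbb C$, $x_i\in G$. Recall also that $B(G)$, the Fourier--Stieltjes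
algebra, consists of all coefficients of unitary representations of $G$ and
contains $B_\lambda(G)$.
\begin{itemize}
\item[(F1)] The states of $C_r^*(G)$ are the positive definite
$\varphi\in B_\lambda(G)$ with $\varphi(e)=1$.
\item[(F2)] $A(G)=VN(G)_*$ through $\langle u,\lambda(f)\rangle=\int uf$, and the
norms of $A(G)$ and $B_\lambda(G)$ agree on $A(G)$. All coefficients of $\lambda$
lie in $A(G)$, $A(G)\subset C_0(G)$, and $A(G)$ is an ideal of $B(G)$. A positive
definite $u\in A(G)$ has the form $u(x)=\langle\lambda(x)\xi,\xi\rangle$ with
$\xi\in L^2(G)$.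
\end{itemize}
Finally, \emph{the coefficients $g\mapsto\langle R(g)\xi,\zeta\rangle$ vanish at
infinity}. If $\xi,\zeta$ vanish off compact sets $K,K'$, then
$\langle R(g)\xi,\zeta\rangle\neq0$ requires some $x\in K'$ with $xg\in K$, so
$g\in K'^{-1}K$. In general, approximate $\xi$ and $\zeta$ in $L^2(G)$ by such
vectors. The coefficients are then approximated uniformly in $g$.

\section{The subgroup reached by a nonnegative function}\label{sec:h}

Let $0\le f\in L^1(G)$ with $f\ne0$. In the discrete example the zero set of an
eigenvector spreads along the edges of the graph. The analogue here would use the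
subgroup generated by the set $\{f>0\}$. But this set is only defined up to null
sets, and it may have empty interior for every choice of representative (for
$G=\mathbb R$, let $f$ be the indicator of a compact set of positive measure
without interior). Passing to $f^**f$ removes this difficulty. It also makes the
operator self-adjoint, and it removes the translation by $x$ that appears in
Theorem~\ref{thm:norm}.

First we choose $f$ well in its class. Each set $\{f>1/n\}$ has finite measure,
so up to a null set it is a countable union of compact sets. Hence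
$f=0$ a.e.\ off some $\sigma$-compact set. That set and a compact neighborhood of
$e$ together generate an open $\sigma$-compact subgroup $G_0$. Changing
$f$ on a null set alters neither $\lambda(f)$ nor the statement of
Theorem~\ref{thm:norm}, so we may and do assume that $f$ is a Borel function
with values in $[0,\infty)$ and $f=0$ everywhere off $G_0$. All uses of Fubini's
theorem below concern nonnegative Borel functions on $G\times G$ that vanish off
$G_0\times G_0$. There the theorem applies, because Haar measure is
$\sigma$-finite on the $\sigma$-compact group $G_0$. In products of values in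
$[0,\infty]$ we put $0\cdot\infty=0$. Define
\[
h(t)=\int_G f(s)f(st)\,ds\in[0,\infty]\qquad(t\in G).
\]

\begin{lemma}\label{lem:h}
\begin{itemize}
\item[(i)] $h=f^**f$ in $L^1(G)$, so $\lambda(h)=\lambda(f)^*\lambda(f)$.
Moreover, $h(t^{-1})=\Delta(t)h(t)$, and for every Borel set $E$
\begin{equation}\label{eq:conv}
\int_E h(t)\,dt=\int_G\int_G 1_E(s^{-1}t)\,f(s)f(t)\,dt\,ds .
\end{equation}
In particular, $\|h\|_1=\|f\|_1^2$.
\item[(ii)] The set $U=\{t:h(t)>0\}$ is open, $e\in U=U^{-1}$ and $U\subset G_0$.
\item[(iii)] $L=\bigcup_{n\ge1}U^n$ is an open $\sigma$-compact subgroup, and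
$h=0$ off $L$.
\item[(iv)] There is $x\in G$ with $f=0$ a.e.\ off $xL$.
\item[(v)] There is $k\in L^1(G)$ with values in $[0,\infty]$ such that $k>0$ at
every point of $L$, $k=0$ off $L$, and
$\lambda(k)=\sum_{n\ge1}(2\|h\|_1)^{-n}\lambda(h)^n$.
\end{itemize}
\end{lemma}

Part (v) replaces the connectedness of the Cayley graph. It collects paths of all
lengths into one kernel $k$ that reaches every point of $L$ in a single step, and
an eigenvector of $\lambda(h)$ is an eigenvector of $\lambda(k)$.

\begin{proof}
(i) By definition,
$(f^**f)(t)=\int\Delta(s^{-1})f(s^{-1})f(s^{-1}t)\,ds$. The substitution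
$s\mapsto s^{-1}$ turns this into $\int f(s)f(st)\,ds=h(t)$. Replacing $s$ by $st$
in $h(t^{-1})=\int f(s)f(st^{-1})\,ds$ gives the factor $\Delta(t)$ and
$h(t^{-1})=\Delta(t)\int f(st)f(s)\,ds=\Delta(t)h(t)$. Formula (\ref{eq:conv})
is Fubini's theorem followed by $t\mapsto s^{-1}t$ in the inner integral. The case
$E=G$ gives $\|h\|_1=\|f\|_1^2$.

(ii) Let $K_1\subset K_2\subset\cdots$ be compact sets with union $G_0$, and put
$f_n=\min(f,n)1_{K_n}\in L^2(G)$. The function
\[
h_n(t)=\int f_n(s)f_n(st)\,ds
=\Delta(t)^{-1/2}\langle R(t)f_n,f_n\rangle
\]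
is continuous, because $R$ is strongly continuous. Since $f_n$ increases to $f$
everywhere, $h_n(t)$ increases to $h(t)$ for every $t$ by monotone convergence. So
$h$ is lower semicontinuous, and $U$ is open. Next, $h(e)=\int f^2>0$, and
$U=U^{-1}$ by (i). If $t\notin G_0$, then $s\in G_0$ implies $st\notin G_0$, so
$h(t)=0$.

(iii) Since $U$ is open and symmetric and contains $e$, $L$ is the subgroup
generated by $U$, and it is open. It is closed and contained in the
$\sigma$-compact group $G_0$, so it is $\sigma$-compact. Since $U\subset L$, $h=0$
off $L$.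

(iv) Take $E=G\setminus L$ in (\ref{eq:conv}). The left side is $0$, and
$1_E(s^{-1}t)=1$ exactly when $t\notin sL$, so
$\int f(s)\bigl(\int_{G\setminus sL}f(t)\,dt\bigr)ds=0$. Hence for almost every
$s$ with $f(s)>0$ we have $f=0$ a.e.\ off $sL$. As $f\ne0$, there is such an $s$;
call it $x$.

(v) Define pointwise $h^{*1}=h$ and
$h^{*(n+1)}(t)=\int h(s)h^{*n}(s^{-1}t)\,ds\in[0,\infty]$. We claim that
$h^{*n}>0$ at every point of $U^n$ and $h^{*n}=0$ off $L$. This holds for $n=1$.
Suppose that it holds for $n$, and let $t=uv$ with $u\in U$, $v\in U^n$. The set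
$\{s\in U:s^{-1}t\in U^n\}=U\cap tU^n$ (recall $(U^n)^{-1}=U^n$) is open and
contains $u$, so it has positive measure. On it $h(s)h^{*n}(s^{-1}t)>0$. Hence
$h^{*(n+1)}(t)>0$. If $t\notin L$, then $s\in L$ implies $s^{-1}t\notin L$, so the
integrand vanishes for all $s$ and $h^{*(n+1)}(t)=0$. This proves the claim.

Put $c=\|h\|_1>0$ and $k=\sum_{n\ge1}(2c)^{-n}h^{*n}$. Since
$\|h^{*n}\|_1=c^n$, the series converges in $L^1(G)$, and $\lambda(k)$ is as
stated. By the claim, $k>0$ on $L=\bigcup U^n$ and $k=0$ off $L$.
\end{proof}

\section{When is the norm of $\lambda(f)$ attained?}\label{sec:norm}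

The proof of necessity follows Section~\ref{sec:cayley}, with $L$ in place of $G$
and the kernel $k$ in place of connectedness. Since we can no longer evaluate at a
point, the one-dimensionality of the eigenspace is obtained from the positive and
negative parts of its real elements.

\begin{proof}[Proof of Theorem~\ref{thm:norm}]
\emph{Sufficiency.} Let $f=0$ a.e.\ off $xL$ with $L$ a compact open subgroup.
For $s\in xL$ we have $sL=xL$, so
\[
(f*1_L)(y)=\int_{xL}f(s)1_{sL}(y)\,ds=\|f\|_1\,1_{xL}(y).
\]
As $|xL|=|L|\in(0,\infty)$, this gives $\|\lambda(f)1_L\|=\|f\|_1\|1_L\|$. Since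
$\|\lambda(f)\|\le\|f\|_1$, the norm is attained at $1_L$ and equals $\|f\|_1$.

\emph{Necessity.} Let $\|\lambda(f)\xi\|=\|\lambda(f)\|\,\|\xi\|$ with $\xi\neq0$,
and let $h$, $L$, $k$ be as in Section~\ref{sec:h}. By Lemma~\ref{lem:h}(iii)
and~(iv), it remains to show that $L$ is compact. Put
$T=\lambda(h)=\lambda(f)^*\lambda(f)\ge0$ and $\rho=\|T\|=\|\lambda(f)\|^2$. Since
$\lambda$ is injective on $L^1(G)$, $\rho>0$. Now
$\langle T\xi,\xi\rangle=\|\lambda(f)\xi\|^2=\rho\|\xi\|^2$, so $T\xi=\rho\xi$ by
(\ref{eq:eig}).

\emph{Step 1: an eigenvector on $L$.} Let $L^2(L)\subset L^2(G)$ be the subspace of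
functions that vanish a.e.\ off $L$. Some restriction $\xi|_{Ly}$, $y\in G$, is
nonzero: otherwise $\xi$ would be orthogonal to $C_c(G)$, because a compact set
meets only finitely many of the open cosets $Ly$. Since $R(y)$ commutes with $T$,
the function $R(y)\xi$ is again an eigenvector, and its restriction to $L$ is
nonzero. So we may assume that $1_L\xi\ne0$. As $h=0$ off $L$, for
$\eta\in L^2(L)$
\[
(T\eta)(x)=\int_L h(s)\eta(s^{-1}x)\,ds
\]
vanishes for a.e.\ $x\notin L$. So the self-adjoint operator $T$ leaves $L^2(L)$
and its orthogonal complement invariant, and $T(1_L\xi)=\rho\,1_L\xi$. Therefore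
\[
E=\{\eta\in L^2(L):T\eta=\rho\eta\}\neq0 .
\]
Since $h$ is real, $T$ commutes with complex conjugation. So $E$ is spanned by the
real functions in it. Let $E_{\mathbb R}\ne0$ be the real vector space they form.

\emph{Step 2: $E_{\mathbb R}$ is a lattice.} Let $\eta\in E_{\mathbb R}$. As
$h\ge0$, $|T\eta|\le T|\eta|$ a.e., so
\[
\rho\|\eta\|^2=\langle T\eta,\eta\rangle\le\langle T|\eta|,|\eta|\rangle
\le\rho\|\eta\|^2 .
\]
By (\ref{eq:eig}), $|\eta|\in E_{\mathbb R}$, and hence
$\eta^{\pm}=\frac12(|\eta|\pm\eta)\in E_{\mathbb R}$.

\emph{Step 3: if $0\le\eta\in E_{\mathbb R}$ and $\eta\neq0$, then $\eta>0$ a.e.\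
on $L$.} Choose a Borel representative of $\eta$ that is nonnegative everywhere
and vanishes off $L$. By Lemma~\ref{lem:h}(v), $\lambda(k)\eta=\kappa\eta$ with
$\kappa=\sum_{n\ge1}(2\|h\|_1)^{-n}\rho^n\in(0,\infty)$, since
$0<\rho\le\|h\|_1$. Thus, for a.e.\ $x\in L$,
\[
\kappa\,\eta(x)=\int_L k(s)\,\eta(s^{-1}x)\,ds .
\]
Let $P=\{y\in L:\eta(y)>0\}$, so $|P|>0$. The factor $\eta(s^{-1}x)$ is positive
exactly for $s\in xP^{-1}\subset L$, a set of measure $|P^{-1}|>0$, and $k>0$
there. So the integral is positive.

\emph{Step 4: $\dim E_{\mathbb R}=1$.} Let $0\ne\eta\in E_{\mathbb R}$. By Step~3,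
each of $\eta^+,\eta^-$ is either $0$ or a.e.\ strictly positive on $L$. They are
never positive at the same point and $|L|>0$, so one of them is $0$. Hence
$\eta>0$ a.e.\ or $\eta<0$ a.e.\ on $L$. So the inner product of two nonzero
elements of $E_{\mathbb R}$ is never $0$, and this excludes dimension $2$ or more.

\emph{Step 5: $L$ is compact.} Let $E_{\mathbb R}=\mathbb R\eta$ with $\eta>0$
a.e.\ on $L$. For $g\in L$, the unitary $R(g)$ maps $L^2(L)$ onto itself, commutes
with $T$, and preserves positivity. So $R(g)\eta=c(g)\eta$ with $c(g)>0$, and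
$c(g)=1$ because $R(g)$ is isometric. Hence
$\langle R(g)\eta,\eta\rangle=\|\eta\|^2>0$ for all $g\in L$. Since the coefficient
$g\mapsto\langle R(g)\eta,\eta\rangle$ vanishes at infinity on $G$, the set $L$ is
contained in a compact set. Being closed, $L$ is compact.
\end{proof}

The restriction to $L$ cannot be avoided in Step~3. If $L$ is compact and
$L\ne G$, then, by the sufficiency argument applied to $h$, the function $1_L$ is
an eigenvector of $\lambda(h)$ for $\rho=\|h\|_1$ that is positive on $L$ only.

\begin{remark}
The hypothesis $f\ge0$ is needed in Theorem~\ref{thm:norm}. Let $G=\mathbb Z$, and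
let $f$ be the sequence of Fourier coefficients of a smooth function $\psi$ on the
circle with $0\le\psi\le1$ that equals $1$ on one arc and $0$ on another. Then
$f\in\ell^1(\mathbb Z)$, and $\lambda(f)$ is unitarily equivalent to multiplication
by $\psi$, which attains its norm $1$ at every nonzero function carried by the
first arc. But the only compact (that is, finite) subgroup of $\mathbb Z$ is
trivial, and $f$ is not carried by a single point, since $|\psi|$ is not constant.
\end{remark}

\begin{corollary}\label{cor:f}
If $G$ is not compact, there is $0\le f\in L^1(G)$, $f\ne0$, such that $\lambda(f)$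
does not attain its norm on $L^2(G)$.
\end{corollary}

\begin{proof}
Let $V$ be a compact neighborhood of $e$. As $G$ is not covered by a compact set,
we can choose inductively $x_n\notin\bigcup_{i<n}x_iVV^{-1}$. Then the sets $x_nV$
are pairwise disjoint, and $f=\sum_{n\ge1}2^{-n}1_{x_nV}$ has $\|f\|_1=|V|$. If
$f=0$ a.e.\ off $xL$ with $L$ a compact open subgroup, then $xL$ contains every
$x_nV$ up to a null set, and $|L|=|xL|\ge\sum_n|x_nV|=\infty$, which is impossible.
So $\lambda(f)$ does not attain its norm, by Theorem~\ref{thm:norm}.
\end{proof}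

\section{States that are not given by vectors}\label{sec:main}

The following lemma shows that $A(G)\ne B_\lambda(G)$ for every noncompact $G$,
and so answers the question.

\begin{lemma}\label{lem:state}
If $G$ is not compact, there is a pure state $\varphi$ of $C_r^*(G)$ with
$\varphi\notin A(G)$.
\end{lemma}

\begin{proof}
Take $f$ from Corollary~\ref{cor:f}. Put $h=f^**f$ and
$T=\lambda(h)=\lambda(f)^*\lambda(f)$. This is a nonzero positive element of
$C_r^*(G)$, so there is a pure state $\varphi$ with $\varphi(T)=\|T\|$
\cite[Thm~5.1.11]{Murphy}. View $\varphi$ as a positive definite function in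
$B_\lambda(G)$ with $\varphi(e)=1$, by (F1). If $\varphi\in A(G)$, then by (F2)
there is $\xi\in L^2(G)$ with $\varphi(x)=\langle\lambda(x)\xi,\xi\rangle$ and
$\|\xi\|^2=\varphi(e)=1$, so
\[
\|\lambda(f)\|^2=\|T\|=\varphi(T)=\int\varphi h
=\langle T\xi,\xi\rangle=\|\lambda(f)\xi\|^2 .
\]
Thus $\lambda(f)$ attains its norm, contrary to the choice of $f$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a)$\Rightarrow$(b). If $G$ is compact, the constant function
$1=|G|^{-1}\langle\lambda(\cdot)1,1\rangle$ lies in $A(G)$. As $A(G)$ is an ideal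
of $B(G)$, we get $A(G)=B(G)\supset B_\lambda(G)\supset A(G)$.

(b)$\Rightarrow$(c) is immediate, and (c)$\Rightarrow$(a) is
Lemma~\ref{lem:state}.

(c)$\Rightarrow$(d). Let $\pi$ be irreducible and weakly contained in $\lambda$, and
let $\zeta$ be a unit vector of $\pi$. Since $\pi$ comes from an irreducible
representation of $C_r^*(G)$, $\varphi=\langle\pi(\cdot)\zeta,\zeta\rangle$ is a
pure state of $C_r^*(G)$. By (c) and (F2),
$\varphi=\langle\lambda(\cdot)\xi,\xi\rangle$ for some $\xi\in L^2(G)$. By the
uniqueness of the GNS construction, $\pi$ is equivalent to the restriction of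
$\lambda$ to the closed span of $\lambda(G)\xi$.

(d)$\Rightarrow$(c). Let $\varphi$ be a pure state of $C_r^*(G)$. Its GNS
representation is irreducible and weakly contained in $\lambda$, so by (d) it is
equivalent to a subrepresentation of $\lambda$. Hence $\varphi$ is a coefficient
of $\lambda$ and lies in $A(G)$.

(a)$\Rightarrow$(e). Let $G$ be compact. Then $G$ is unimodular, and for
$f\in C(G)$ we have $(\lambda(f)\xi)(x)=\int f(xy^{-1})\xi(y)\,dy$. So
$\lambda(f)$ has a bounded kernel on a space of finite measure and is
Hilbert--Schmidt. As $C(G)$ is dense in $L^1(G)$, all elements of $C_r^*(G)$ are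
compact operators. A compact operator $S\ne0$ attains its norm, since $\|S\|^2$ is
an eigenvalue of the compact positive operator $S^*S$. The operator $0$ attains
its norm trivially.

(e)$\Rightarrow$(a) is Corollary~\ref{cor:f}.

\emph{The distance statement.} Let $G$ be noncompact, and let $\varphi$ be as in
Lemma~\ref{lem:state}. The idea is that $A(G)$ is a direct summand of
$B_\lambda(G)$ for an $\ell^1$-decomposition, and that a pure state must lie in one
of the two summands.

The bidual $W=C_r^*(G)^{**}$ is a von Neumann algebra with predual $B_\lambda(G)$.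
The inclusion $C_r^*(G)\subset VN(G)$ extends to a normal $*$-homomorphism
$W\to VN(G)$. It is surjective, because its image is weak$^*$-closed and contains
the weak$^*$-dense subalgebra $C_r^*(G)$. Its kernel is a weak$^*$-closed
two-sided ideal, hence of the form $(1-z)W$ with a central projection $z$. For
$\psi\in B_\lambda(G)$ let $(z\psi)(w)=\psi(zw)$. The preadjoint
$VN(G)_*\to B_\lambda(G)$ restricts a normal functional to $C_r^*(G)$, so it is the
inclusion of $A(G)$ in $B_\lambda(G)$. Its range consists of the
$\psi\in B_\lambda(G)$ that vanish on the kernel $(1-z)W$, that is,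
\[
A(G)=zB_\lambda(G).
\]
Since $W$ is the $\ell^\infty$-direct sum of $zW$ and $(1-z)W$, its predual is the
corresponding $\ell^1$-sum:
\begin{equation}\label{eq:l1}
\|\psi\|=\|z\psi\|+\|(1-z)\psi\|\qquad(\psi\in B_\lambda(G)).
\end{equation}
Both $z\varphi$ and $(1-z)\varphi$ are positive, so $0\le z\varphi\le\varphi$. As
$\varphi$ is pure, $z\varphi=t\varphi$ for some $t\in[0,1]$. Applying $z$ once more
gives $t\varphi=z\varphi=z(z\varphi)=t^2\varphi$, so $t\in\{0,1\}$. If $t=1$, then
$\varphi=z\varphi\in A(G)$, which is false. Hence $t=0$ and
$\varphi=(1-z)\varphi$. For $v\in A(G)$ we have $v=zv$, and (\ref{eq:l1}) with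
$\psi=\varphi-v$ gives $\|\varphi-v\|=\|v\|+\|\varphi\|=1+\|v\|$. So the distance
from $\varphi$ to $A(G)$ is $1$, and it cannot be larger than $\|\varphi\|=1$
because $0\in A(G)$.
\end{proof}

\begin{remark}\label{rem:sl2}
The hypothesis $A(G)=B_\lambda(G)$ cannot be weakened to
$B_\lambda(G)\subset C_0(G)$. Let $G=SL(2,\mathbb R)$, which is not amenable. If a
representation weakly contained in $\lambda$ had a nonzero invariant vector, the
trivial representation would be weakly contained in $\lambda$, and $G$ would be
amenable. So no such representation has nonzero invariant vectors, and by the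
Howe--Moore theorem all its coefficients vanish at infinity. The elements of
$B_\lambda(G)$ are coefficients of representations weakly contained in $\lambda$,
so $B_\lambda(G)\subset C_0(G)$ although $G$ is not compact. This is why the state
$\varphi$ above is found through an operator that does not attain its norm rather
than through the behavior of $\varphi$ at infinity.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Eymard}
Eymard, \emph{Bull.\ SMF} \textbf{92} (1964).

\bibitem{ModuleMaps}
\emph{Module Maps Over Locally Compact Quantum Groups},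
https://www.impan.pl/shop/publication/transaction/download/product/89683

\bibitem{Murphy}
Murphy, \emph{$C^*$-Algebras and Operator Theory}.

\end{thebibliography}
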